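# Nilpotent self-similar actions whose tiles admit no tiling by a subgroup

## 1. Self-similar actions on words

Let $X$ be a finite alphabet with $|X|\ge 2$ and let $X^*$ be the set of finite words over $X$. Words are often written with decreasing indices, $v=x_m\dots x_2x_1$, so that the *first* letter is $x_m$.

**Definition 1 (self-similar action).** A faithful action of a group $G$ on $X^*$ is *self-similar* if for every $g\in G$ and $x\in X$ there are $y\in X$ and $h\in G$ with
$$g(xw)=y\,h(w)\qquad\text{for all } w\in X^*.$$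
The element $h$ is the *restriction* $g|_x$, and restrictions to words are defined inductively by $g|_{xv}=(g|_x)|_v$.

Thus $g(vw)=g(v)\,g|_v(w)$. Applying this to a product, $(gh)(vw)=g\big(h(v)\,h|_v(w)\big)=g(h(v))\;g|_{h(v)}h|_v(w)$, and since the action is faithful,
$$(gh)|_v=g|_{h(v)}\,h|_v,\qquad\text{in particular}\qquad g^{-1}|_{g(v)}=(g|_v)^{-1}. \tag{1}$$

**Example 1 (the stretched odometer).** Let $G=\mathbb Z$, let $N\ge1$ be odd and $X=\{0,N\}$. For $g\in\mathbb Z$ and $x\in X$, exactly one $y\in X$ has the parity of $g+x$. Put $g(x)=y$ and define $g|_x$ by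
$$g+x=y+2\,g|_x .$$
This is an action: if $g'+y=y'+2g'|_y$, then $(g'+g)+x=y'+2(g'|_y+g|_x)$. It is faithful. If $g$ acts trivially, then $g(0)=0$ forces $g$ to be even with $g|_0=g/2$, which again acts trivially; so $g$ is divisible by every power of $2$, and $g=0$. Let $a$ be the generator $1\in\mathbb Z$. For $N=1$ this is the binary adding machine, $a(0w)=1w$ and $a(1w)=0\,a(w)$. For $N=3$ we get $a(0w)=3\,a^{-1}(w)$, because $1+0=3+2(-1)$, and $a(3w)=0\,a^{2}(w)$, because $1+3=0+2\cdot2$.

**Definition 2 (contracting, self-replicating).** The action is *contracting* if there is a finite set $\mathcal N\subset G$ such that for every $g\in G$ there is $n$ with $g|_v\in\mathcal N$ for all words $v$ of length at least $n$. It is *self-replicating* if for all $x,y\in X$ and $h\in G$ there is $g\in G$ with $g(x)=y$ and $g|_x=h$.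

**Example 2.** In Example 1, $|g|_x|\le(|g|+N)/2$. If $|g|>N$ this is smaller than $|g|$, hence smaller by at least $1$; if $|g|\le N$ it is at most $N$. So $g|_v\in\{-N,\dots,N\}$ as soon as $|v|\ge|g|$, and the action is contracting. It is self-replicating: given $x,y,h$, take $g=y+2h-x$.

**Definition 3 (virtual endomorphism).** For a letter $x_0$ let $\mathrm{Stab}(x_0)=\{g:g(x_0)=x_0\}$. By (1) the map $\varphi:\mathrm{Stab}(x_0)\to G$, $\varphi(g)=g|_{x_0}$, is a homomorphism.

**Example 3.** In Example 1 with $x_0=0$, the stabilizer is $2\mathbb Z$ and $\varphi(g)=g/2$, for every $N$. The number $N$ changes the action but not the virtual endomorphism.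

## 2. Limit spaces and tiles

Let $X^{-\omega}$ be the space of left-infinite sequences $\dots x_2x_1$ with the product topology, and let $G$ be discrete.

**Definition 4 (limit $G$-space, tile, tiling).** Let $(G,X)$ be a contracting self-similar action. Two elements $\dots x_2x_1\cdot g$ and $\dots y_2y_1\cdot h$ of $X^{-\omega}\times G$ are *asymptotically equivalent* if there is a sequence $g_m\in G$ *taking only finitely many values* such that for all $m$
$$g_m(x_m\dots x_1)=y_m\dots y_1\qquad\text{and}\qquad g_m|_{x_m\dots x_1}\,g=h. \tag{2}$$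
The *limit $G$-space* $\mathcal X_G$ is the quotient of $X^{-\omega}\times G$ by this relation. The group $G$ acts on it from the right by $(\xi\cdot g)\cdot h=\xi\cdot gh$. The *tile* $\mathcal T_G$ is the image of $X^{-\omega}\times\{e\}$, and $\mathcal T_G\cdot h$ is its image under $h$. A *tiling* of a space is a collection of compact sets with pairwise disjoint interiors whose union is the whole space.

**Example 4.** For the stretched odometer put $\delta(x_m\dots x_1)=x_m+2x_{m-1}+\dots+2^{m-1}x_1$. Iterating $g+x=y+2g|_x$ gives $g+\delta(v)=\delta(g(v))+2^m g|_v$ for $|v|=m$. The numbers $\delta(v)$, $|v|=m$, are pairwise incongruent modulo $2^m$ (compare letter by letter), so this equation determines both $g(v)$ and $g|_v$. Let $p_m(\xi)=\sum_{j\le m}x_j2^{-j}=2^{-m}\delta(x_m\dots x_1)$ and $p(\xi)=\sum_jx_j2^{-j}$. Condition (2) for $\xi\cdot g$ and $\eta\cdot h$ therefore says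
$$g_m=2^m\big[(p_m(\eta)+h)-(p_m(\xi)+g)\big].$$
If the $g_m$ take finitely many values, the bracket tends to $0$, so $p(\xi)+g=p(\eta)+h$. Conversely, if $p(\xi)+g=p(\eta)+h$, then the integer $g_m$ equals $2^m\big[(p-p_m)(\xi)-(p-p_m)(\eta)\big]\in[-N,N]$, so only finitely many values occur. Hence $\xi\cdot g\mapsto p(\xi)+g$ identifies $\mathcal X_G$ with $\mathbb R$ (as a set for now; Proposition 1 below gives the homeomorphism), and the tile is $\{\sum_jx_j2^{-j}:x_j\in\{0,N\}\}=[0,N]$.

The translates of $[0,N]$ by all of $\mathbb Z$ overlap when $N>1$, but the translates by the subgroup $H=N\mathbb Z$ tile $\mathbb R$.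

## 3. Nilpotent groups, lattices, digit sets

Write $[x,y]=x^{-1}y^{-1}xy$, $\gamma_1(G)=G$, $\gamma_{j+1}(G)=[\gamma_j(G),G]$. The group $G$ is nilpotent of class $c$ if $\gamma_{c+1}(G)=1\ne\gamma_c(G)$.

**Example 5 (Heisenberg group).** On $\mathbb R^3$ put $(a,b,c)(a',b',c')=(a+a',\,b+b',\,c+c'+ab')$. This is a simply connected Lie group $L$ of class 2 with center $\{(0,0,t)\}$ and $(a,b,c)^{-1}=(-a,-b,-c+ab)$. The integer points form a finitely generated torsion-free nilpotent subgroup $G=\mathbb Z^3$, the discrete Heisenberg group.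

**Definition 5 (lattice).** A *lattice* in a simply connected nilpotent Lie group $L$ is a discrete subgroup $G$ with $L/G$ compact; equivalently, $G$ is discrete and $L=BG$ for some compact $B$.

**Example 6.** $\mathbb Z^d\subset\mathbb R^d$ is a lattice. So is $\mathbb Z^3$ in the Heisenberg group: in $(a,b,c)(p,q,r)=(a+p,b+q,c+r+aq)$ we may choose $p$ and $q$, then $r$, to reach any point from $[0,1)^3$. The choice is unique, so $L=\bigsqcup_{g\in G}[0,1)^3g$.

**Definition 6 (expanding automorphism, digit set).** An automorphism $\alpha$ of $L$ is *expanding* if all eigenvalues of $d\alpha$ on the Lie algebra have modulus $>1$. If also $\alpha(G)\subset G$ for a lattice $G$, a *digit set* is a finite set $D\ni e$ with $G=\bigsqcup_{d\in D}d\,\alpha(G)$.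

**Example 7.** On the Heisenberg group $\alpha(a,b,c)=(na,nb,n^2c)$, $n\ge2$, is an automorphism, since $n^2ab'=(na)(nb')$, and it is expanding with eigenvalues $n,n,n^2$. The automorphism $(2a,b,2c)$ has eigenvalue $1$ and is not expanding. For $\gcd(n,N)=1$ the set
$$D=\{(i,j,Nk):0\le i,j\le n-1,\ 0\le k\le n^2-1\}$$
is a digit set for $\alpha$ and $G=\mathbb Z^3$. Indeed
$$(i,j,Nk)(np,nq,n^2r)=(i+np,\;j+nq,\;Nk+n^2r+inq).$$
Given $(a,b,c)\in\mathbb Z^3$, the first two coordinates determine $i,p,j,q$ uniquely; then $Nk+n^2r=c-inq$ determines $k$ and $r$ uniquely, because $N$ is invertible modulo $n^2$.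

We use these textbook facts about a simply connected nilpotent Lie group $L$.

1. The map $\exp$ from the Lie algebra to $L$ is a diffeomorphism, and $\beta(\exp Y)=\exp(d\beta\,Y)$ for automorphisms $\beta$. Hence $L$ is torsion-free. It is unimodular. Its center $Z(L)$ is the image under $\exp$ of the center of the Lie algebra, so $Z(L)\cong\mathbb R^r$, with $r\ge1$ if $L\neq1$; and $L/Z(L)$ is again simply connected nilpotent.
2. (Malcev) Every finitely generated torsion-free nilpotent group $G$ is a lattice in such an $L$, its Malcev completion. A homomorphism from a lattice of $L$ to a lattice of $L'$ extends uniquely to a homomorphism of Lie groups $L\to L'$. A subgroup of finite index in a lattice is a lattice.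
3. If $G$ is a lattice in $L$, then $G\cap Z(L)$ is a lattice in $Z(L)$, and the image of $G$ is a lattice in $L/Z(L)$.
4. The *Hirsch length* of a finitely generated nilpotent group is the number of infinite cyclic factors in a subnormal series with cyclic factors. It is additive in extensions, unchanged on passing to finite index, and zero exactly for finite groups. The Heisenberg group has Hirsch length $3$.
5. (Milnor–Schwarz) For a lattice $G\subset L$, the word length on $G$ and the distance to $e$ in a left-invariant Riemannian metric on $L$ are comparable, up to multiplicative and additive constants.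

## 4. The lattice tiling conjecture and two theorems against it

In Example 4 a subgroup tiles. The following is asked in "Tilings of limit spaces of self-similar groups" (https://ievgenbondarenko.files.wordpress.com/2016/10/tilingproblem.pdf).

**Conjecture 1 (lattice tiling conjecture for nilpotent groups).** Let $(G,X)$ be a contracting self-replicating self-similar action of a finitely generated torsion-free nilpotent group $G$. There exists a subgroup $H<G$ such that the collection of tiles $\{\mathcal T_G\cdot h\}_{h\in H}$ forms a tiling of the limit space $\mathcal X_G$.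

For $G\cong\mathbb Z^d$ the tiles are integral self-affine tiles with standard digit sets. That these give lattice tilings was proved by Lagarias–Wang, J. Fourier Anal. Appl. 3 (1997), and Conze–Hervé–Raugi, Bol. Soc. Brasil. Mat. 28 (1997); we shall not use it. In general the conjecture is false, and these notes prove the following.

**Theorem A.** Let $G=\mathbb Z^3$ with $(a,b,c)(a',b',c')=(a+a',\,b+b',\,c+c'+ab')$. Let $n\ge2$, $N\ge1$, $\gcd(n,N)=1$, $A(a,b,c)=(na,nb,n^2c)$ and
$$D=\{(i,j,Nk):0\le i,j\le n-1,\ 0\le k\le n^2-1\}.$$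
For $g\in G$, $x\in D$ let $g(x)=y$ be the element of $D$ with $gx\in yA(G)$, and let $g|_x=A^{-1}(y^{-1}gx)$. This defines a faithful contracting self-replicating self-similar action of $G$ on $D^*$. There is a subgroup $H<G$ such that $\{\mathcal T_G\cdot h\}_{h\in H}$ is a tiling of $\mathcal X_G$ if and only if $N=1$. In particular $(n,N)=(2,3)$ disproves Conjecture 1. For every $N$ the tile does tile $\mathcal X_G$ by a union of $N$ left cosets of a subgroup of index $N^2$.

**Theorem B.** Let $G$ be a non-abelian finitely generated torsion-free nilpotent group with a contracting self-replicating action $(G,X)$. Fix $x_0\in X$ and let $\varphi:\mathrm{Stab}(x_0)\to G$, $\varphi(g)=g|_{x_0}$. Then there is a contracting self-replicating action of $G$ on words over an alphabet $X'$, $|X'|=|X|$, with a letter having the same stabilizer and the same $\varphi$, for which no subgroup $H<G$ gives a tiling $\{\mathcal T_G\cdot h\}_{h\in H}$ of $\mathcal X_G$.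

To get a feel for the action in Theorem A, take $n=2$, $N=3$, which gives $16$ letters. Let $g=(1,0,0)$ and $x=(1,1,0)$. Then $gx=(2,1,1)$. We need $i=0$, $p=1$, $j=1$, $q=0$ and $3k+4r=1$, so $k=3$, $r=-2$. Hence $g(x)=(0,1,9)$ and $g|_x=(1,0,-2)$; indeed $(0,1,9)(2,0,-8)=(2,1,1)$.

## 5. The tile of a digit set inside a Lie group

Example 4 identified $\mathcal X_G$ by hand. We now do this for every digit set, so that the conjecture becomes a question about translates of a compact set $T\subset L$.

**Setting.** $L\ne1$ is a simply connected nilpotent Lie group (possibly abelian), $G\subset L$ is a lattice, $\alpha$ is an expanding automorphism with $\alpha(G)\subset G$, $\varphi=\alpha^{-1}$, and $D$ is a digit set. Here $|D|=[G:\alpha(G)]=|\det d\alpha|\ge2$.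

**A metric.** Fix an inner product on the Lie algebra and the corresponding left-invariant Riemannian metric, and let $\|w\|=\mathrm{dist}(e,w)$. Left invariance gives $\|w^{-1}\|=\|w\|$ and $\|uv\|\le\|u\|+\|v\|$. The metric is homogeneous, hence complete, so closed balls are compact. In left-invariant frames the differential of $\varphi^m$ at every point is the linear map $(d\varphi)^m$, so $\varphi^m$ multiplies lengths of curves by at most $\|(d\varphi)^m\|$. As $d\varphi$ has spectral radius $<1$, there are $C\ge1$ and $\lambda<1$ with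
$$\|\varphi^m(w)\|\le C\lambda^m\|w\|\qquad(m\ge0,\ w\in L). \tag{3}$$
Put $d_r(u,v)=\|uv^{-1}\|$. This is a right-invariant metric inducing the topology of $L$, and it is complete: a Cauchy sequence eventually stays in a set $\{w:\|wu^{-1}\|\le1\}$, which is compact.

**Limits of digit products.** For any finite set $D'\subset L$ and $\xi=\dots x_2x_1$ with letters in $D'$, put
$$P_m(\xi)=\varphi^m(x_m)\cdots\varphi^2(x_2)\varphi(x_1).$$
We also write $P_m(v)$ for a word $v=x_m\dots x_1$. By (3),
$$d_r(P_{m+k}(\xi),P_m(\xi))=\|\varphi^{m+k}(x_{m+k})\cdots\varphi^{m+1}(x_{m+1})\|\le C'\lambda^m .$$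
So $P_m$ converges uniformly to a continuous map $P:D'^{-\omega}\to L$ with compact image. Splitting off the last $m$ factors gives
$$P(\xi)=R_m(\xi)P_m(\xi),\qquad R_m(\xi)=\varphi^m\big(P(\dots x_{m+2}x_{m+1})\big). \tag{4}$$
For the digit set $D$ put $T=P(D^{-\omega})$.

**Proposition 1.** In the setting above, for $g\in G$, $x\in D$ let $y=g(x)$ be the element of $D$ with $gx\in y\alpha(G)$, let $g|_x=\varphi(y^{-1}gx)\in G$, and put $g(xw)=y\,g|_x(w)$.

1. This is a faithful, contracting, self-replicating self-similar action of $G$ on $D^*$. The letter $e$ has stabilizer $\alpha(G)$, and $g|_e=\varphi(g)$ for $g\in\alpha(G)$.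
2. $TG=L$, and $T$ has nonempty interior.
3. $(\xi,g)\mapsto P(\xi)g$ induces a right $G$-equivariant homeomorphism $\mathcal X_G\to L$ taking $\mathcal T_G\cdot h$ to $Th$.

**Step 1: it is an action.** By definition $gx=g(x)\,\alpha(g|_x)$. Hence
$$ghx=g\,h(x)\,\alpha(h|_x)=g(h(x))\,\alpha\big(g|_{h(x)}\,h|_x\big),$$
so $(gh)(x)=g(h(x))$ and $(gh)|_x=g|_{h(x)}h|_x$. Also $e(x)=x$ and $e|_x=e$. By induction on length, $(gh)(xw)=g(h(x))\,\big(g|_{h(x)}h|_x\big)(w)=g(h(xw))$. So this is an action on $D^*$, of self-similar form by construction.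

**Step 2: the action on long words in one formula.** This step replaces the recursion by a single equation in $G$. For $v=x_m\dots x_1$ put
$$\delta(v)=x_m\,\alpha(x_{m-1})\cdots\alpha^{m-1}(x_1)=\alpha^m(P_m(v))\in G .$$
Then for $|v|=|w|=m$:
$$g\,\delta(v)=\delta(g(v))\,\alpha^m(g|_v),\qquad\text{and}\qquad g(v)=w\iff g\,\delta(v)\in\delta(w)\,\alpha^m(G). \tag{5}$$
For the first part write $v=xv'$ and $g(v)=yw'$, where $w'=g|_x(v')$. Since $\delta(xv')=x\,\alpha(\delta(v'))$, induction gives
$$g\,\delta(v)=gx\,\alpha(\delta(v'))=y\,\alpha\big(g|_x\,\delta(v')\big)=y\,\alpha\big(\delta(w')\,\alpha^{m-1}(g|_v)\big)=\delta(g(v))\,\alpha^m(g|_v).$$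
For the second part it suffices that the elements $\delta(w)$, $|w|=m$, lie in distinct left cosets of $\alpha^m(G)$. Suppose $\delta(w)\in\delta(w')\alpha^m(G)$ with $w=yu$, $w'=y'u'$. Then $y\alpha(G)=y'\alpha(G)$, so $y=y'$. Cancel $y$ and apply $\varphi$: $\delta(u)\in\delta(u')\alpha^{m-1}(G)$, and induction gives $u=u'$. Applying $\varphi^m$ to (5) we also get
$$g|_v=P_m(g(v))^{-1}\,\varphi^m(g)\,P_m(v)\qquad(|v|=m). \tag{6}$$

**Step 3: part 1.** *Faithful.* If $g$ acts trivially, apply (5) to $v=e^m$, where $\delta(v)=e$: $g=\alpha^m(g|_v)$, so $\varphi^m(g)\in G$ for all $m$. By (3) $\varphi^m(g)\to e$, and $G$ is discrete, so $\varphi^m(g)=e$ for large $m$ and $g=e$.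

*Self-replicating.* Given $x,y,h$ take $g=y\alpha(h)x^{-1}$. Then $gx=y\alpha(h)$, so $g(x)=y$ and $g|_x=h$.

*Contracting.* Since $e\in D$, for every word $v$ of length $m$ we have $P_m(v)=P(\dots eev)\in T$. If $m$ is large, $\varphi^m(g)\in B_1=\{\|w\|\le1\}$. By (6), $g|_v$ lies in $\mathcal N=G\cap T^{-1}B_1T$ for all words $v$ of large length. This set is finite, because $T^{-1}B_1T$ is compact and $G$ is discrete and closed.

Finally $g(e)=e$ means $g\in\alpha(G)$, and then $g|_e=\varphi(g)$.

**Step 4: part 2.** The aim is that the $G$-translates of $T$ cover $L$. By (4) with $m=1$, $P(\xi)=\varphi\big(P(\dots x_3x_2)\,x_1\big)$, so $\alpha(T)=\bigcup_{d\in D}Td$ and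
$$\alpha(TG)=\alpha(T)\alpha(G)=\bigcup_{d\in D}Td\,\alpha(G)=TG .$$
The family $\{Tg\}_{g\in G}$ is locally finite: for compact $K$, $Tg\cap K\ne\emptyset$ implies $g\in T^{-1}K\cap G$, a finite set. Hence $TG$ is closed. Write $L=BG$ with $B$ compact, fix $t\in T$ and let $R=\max_{b\in B}\|bt^{-1}\|$. For $w=bg$ we have $d_r(bg,tg)=\|bt^{-1}\|\le R$, so every point of $L$ is within $R$ of $TG$. Given $w\in L$, choose $p\in TG$ with $\|\alpha^m(w)p^{-1}\|\le R$. Then $\varphi^m(p)\in\varphi^m(TG)=TG$ and $\|w\,\varphi^m(p)^{-1}\|\le C\lambda^mR$ by (3). Let $m\to\infty$; as $TG$ is closed, $w\in TG$. So $TG=L$. By Baire's theorem one of the countably many closed sets $Tg$ has interior, hence so does $T$.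

**Step 5: part 3.** We must show that asymptotic equivalence is exactly equality of $P(\xi)g$. Let $\xi=\dots x_2x_1$, $\eta=\dots y_2y_1$, $v=x_m\dots x_1$, $w=y_m\dots y_1$.

Suppose $\xi\cdot g$ and $\eta\cdot h$ are asymptotically equivalent via $(g_m)$. By (6), $hg^{-1}=g_m|_v=P_m(\eta)^{-1}\varphi^m(g_m)P_m(\xi)$. The $g_m$ take finitely many values, so $\varphi^m(g_m)\to e$, and in the limit $P(\eta)h=P(\xi)g$.

Conversely let $P(\eta)h=P(\xi)g$. Put $g_m=\delta(w)\,\alpha^m(hg^{-1})\,\delta(v)^{-1}\in G$. Then $g_m\delta(v)=\delta(w)\alpha^m(hg^{-1})$, so by (5) $g_m(v)=w$ and $g_m|_v=hg^{-1}$, which is (2). It remains to see that only finitely many values occur. By (4), $R_m(\eta)P_m(\eta)hg^{-1}=R_m(\xi)P_m(\xi)$, hence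
$$g_m=\alpha^m\big(P_m(\eta)\,hg^{-1}\,P_m(\xi)^{-1}\big)=\alpha^m\big(R_m(\eta)^{-1}R_m(\xi)\big)\in T^{-1}T\cap G,$$
a finite set.

So the induced map $\mathcal X_G\to L$ is well defined and injective. It is surjective by part 2, it is equivariant, and it takes $\mathcal T_G\cdot h$ to $Th$. The map $D^{-\omega}\times G\to L$, $(\xi,g)\mapsto P(\xi)g$, is continuous. It is also closed: the image of a closed set is a union of compact sets $T_g'\subset Tg$, $g\in G$, and this family is locally finite. A continuous closed surjection is a quotient map, so the induced bijection is a homeomorphism. $\square$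

**Remark.** In "pairwise disjoint interiors" it does not matter whether the collection is indexed by $H$ or taken as a set, because $Th=Th'$ forces $h=h'$. Indeed, if $Tk=T$ with $k=h'h^{-1}$ and $t\in T$, then $k^j\in t^{-1}T\cap G$ for all $j$. This is a finite set, so $k$ has finite order, and $k=e$ since $L$ is torsion-free.

**A first use: a box in $\mathbb R^3$.** Take the same $D$ and the same map as in Theorem A, but with ordinary addition on $\mathbb Z^3\subset\mathbb R^3$. Again $D$ is a digit set, since $(i+np,\,j+nq,\,Nk+n^2r)$ hits each integer point once. Expanding in bases $n$, $n$, $n^2$ gives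
$$T=\Big\{\Big(\sum n^{-m}i_m,\ \sum n^{-m}j_m,\ N\sum n^{-2m}k_m\Big)\Big\}=[0,1]^2\times[0,N].$$
The subgroup $H=\mathbb Z\times\mathbb Z\times N\mathbb Z$ gives a tiling. Its index $N$ equals the volume of the tile.

## 6. A volume bound for the index

A tiling subgroup cannot be too thin: its translates must cover. Call a Borel set $\Omega$ a *fundamental domain* for the right action of $G$ if $L=\bigsqcup_{g\in G}\Omega g$.

**Lemma 2.** Let $\mu$ be Haar measure on $L$ such that the right action of $G$ has a Borel fundamental domain $\Omega$ with $\mu(\Omega)=1$. If $T$ is compact, $H<G$ and $TH=L$, then $[G:H]\le\mu(T)$.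

**Proof.** Write $G=\bigsqcup_ig_iH$ and $\Omega_H=\bigsqcup_i\Omega g_i$. Then $L=\bigsqcup_{h\in H}\Omega_Hh$, and $\mu(\Omega_H)=[G:H]$ because $\mu$ is bi-invariant. Since $L=TH$,
$$[G:H]=\mu(\Omega_H)\le\sum_{h\in H}\mu(\Omega_H\cap Th)=\sum_{h\in H}\mu(\Omega_Hh^{-1}\cap T)=\mu(T),$$
the last step because the sets $\Omega_Hh^{-1}$ partition $L$. In particular $[G:H]<\infty$. $\square$

We shall also split the index along the center. If $Z$ is a central subgroup of $G$ and $\pi$ is a homomorphism on $G$ with kernel $Z$, then for $H<G$ of finite index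
$$[G:H]=[G:HZ]\,[HZ:H]=[\pi(G):\pi(H)]\,[Z:H\cap Z]. \tag{7}$$

## 7. The stretched Heisenberg tile and its column tilings

Let $L$, $G=\mathbb Z^3$, $\alpha$ and $D$ be as in Example 7. Proposition 1 applies with $\alpha|_G=A$. So the action in Theorem A is faithful, contracting and self-replicating, and $(\mathcal X_G,\{\mathcal T_G\cdot h\})$ may be replaced by $(L,\{Th\})$.

**Step 1: computing $T$.** For $x_m=(i_m,j_m,Nk_m)$ we have $\varphi^m(x_m)=(n^{-m}i_m,\,n^{-m}j_m,\,Nn^{-2m}k_m)$. A product $(a_m,b_m,c_m)\cdots(a_1,b_1,c_1)$ equals $\big(\sum a_m,\sum b_m,\sum c_m+\sum_{m>l}a_mb_l\big)$. Hence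
$$P(\xi)=\Big(\sum_mn^{-m}i_m,\ \sum_mn^{-m}j_m,\ N\sum_mn^{-2m}k_m+\theta\Big),\qquad\theta=\sum_{m>l}n^{-m-l}i_mj_l .$$
The correction $\theta$ is small, whatever $N$ is:
$$0\le\theta\le\sum_ln^{-l}j_l\sum_{m>l}(n-1)n^{-m}=\sum_ln^{-2l}j_l\le\frac{n-1}{n^2-1}=\frac1{n+1}.$$
The $k_m$ are independent of the $i_m,j_m$, and $\sum_mn^{-2m}k_m$ takes all values in $[0,1]$. Therefore
$$T=\Big\{(a,b,\theta+Ns):\ a=\sum n^{-m}i_m,\ b=\sum n^{-m}j_m,\ s\in[0,1]\Big\},\qquad\theta=\theta\big((i_m),(j_m)\big). \tag{8}$$
Two consequences follow.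

(a) $T\supset[0,1]^2\times[\tfrac1{n+1},N]$, since each fiber over $[0,1]^2$ contains some $[\theta,\theta+N]$ with $0\le\theta\le\frac1{n+1}$.

(b) If neither $a$ nor $b$ has the form $p/n^l$, the expansions are unique, and the fiber over $(a,b)\in[0,1]^2$ is an interval of length $N$. The exceptional $(a,b)$ form a null set, so $\mu(T)=N$ for Lebesgue measure $\mu$.

Left and right translations of $L$ are affine maps of $\mathbb R^3$ with unipotent linear part. So $\mu$ is a Haar measure, and $[0,1)^3$ is a fundamental domain of measure $1$ by Example 6.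

**Step 2: the natural attempt.** The tile is a column of height $N$ over the unit square, with a slightly uneven bottom. In the abelian case we used $\mathbb Z\times\mathbb Z\times N\mathbb Z$. Let us try the same set $S=\{(p,q,Nr):p,q,r\in\mathbb Z\}$ here.

*It tiles.* Elements of $T\cdot(p,q,Nr)$ are
$$(a+p,\ b+q,\ \theta+Ns+Nr+aq).$$
Given $(a',b',c')\in L$, choose $p,q$ with $a=a'-p$ and $b=b'-q$ in $[0,1]$, choose expansions of $a,b$ (hence $\theta$), and then $r\in\mathbb Z$, $s\in[0,1]$ with $N(s+r)=c'-\theta-aq$. So $TS=L$. If $a',b'$ are not of the form $p/n^l$, then $p,q,\theta$ are forced, and $r$ is unique unless $(c'-\theta-aq)/N\in\mathbb Z$. So over almost every $(a',b')$ the points lying in two different tiles form a countable set. Intersections of two tiles are compact, so by Fubini they are null sets, and the interiors of distinct tiles are disjoint.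

*Its shape in $G$.* The set $K=\{(p,Nq,Nr):p,q,r\in\mathbb Z\}$ is a subgroup, since
$$(p,Nq,Nr)(p',Nq',Nr')=(p+p',\,N(q+q'),\,N(r+r')+Npq')$$
and $(p,Nq,Nr)^{-1}=(-p,-Nq,-Nr+Npq)$. By (7) its index is $N\cdot N=N^2$. As $(0,q,0)(p,Nq',Nr)=(p,q+Nq',Nr)$, we have $S=\bigsqcup_{q=0}^{N-1}(0,q,0)K$. This proves the last sentence of Theorem A. For $N=1$, $S=G$ is a subgroup, which proves the "if" part.

*It is not a subgroup.* For $N>1$, $(1,0,0)(0,1,0)=(1,1,1)\notin S$.

**Step 3: two repairs, and why they fail.** One can slide whole columns: for any function $f:\mathbb Z^2\to\mathbb Z$, the set $S_f=\{(p,q,f(p,q)+Nr)\}$ also tiles, by the argument of Step 2 with $c'-f(p,q)$ in place of $c'$. But $S_f$ is closed under multiplication only if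
$$f(p+p',q+q')\equiv f(p,q)+f(p',q')+pq'\pmod N$$
for all arguments. Exchanging the two pairs gives $pq'\equiv p'q\pmod N$, which for $(p,q)=(1,0)$, $(p',q')=(0,1)$ says $N\mid1$. So no $S_f$ is a subgroup when $N>1$.

Or one can look for a subgroup of index $N$ of another kind, such as $H=\{(Np,q,r)\}$, which is closed because $Npq'$ is an integer. For $N>1$ it contains $(0,0,1)$, and the interiors of $T$ and $T(0,0,1)$ meet: both contain points over $(0,1)^2$ at the same heights, since by (a) the column contains an open interval of length $N-\frac1{n+1}>1$.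

These failures show what has to be proved. The height of the column keeps short central elements out of $H$. The volume then leaves no room for $\pi(H)$ to be small. So $H$ must be some $S_f$, and commutators rule that out.

## 8. Commutators exclude subgroups: proof of Theorem A

Only the "only if" part remains. Suppose $\{Th\}_{h\in H}$ is a tiling of $L$ for a subgroup $H<G$. Let $Z=\{(0,0,t):t\in\mathbb Z\}$ and $\pi(a,b,c)=(a,b)$.

**Step 1: volume.** The translates cover, so Lemma 2 and (b) give $[G:H]\le N$.

**Step 2: short central elements are excluded.** Let $1\le|t|\le N-1$ and $I=(\frac1{n+1},N)$, an interval of length $N-\frac1{n+1}>N-1\ge|t|$. By (a) the interior of $T$ contains $(0,1)^2\times I$. Since $(a,b,c)(0,0,t)=(a,b,c+t)$, the interior of $T(0,0,t)$ contains $(0,1)^2\times(I+t)$. As $I\cap(I+t)\neq\emptyset$, the interiors meet, so $(0,0,t)\notin H$. Hence $[Z:H\cap Z]\ge N$.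

**Step 3: $H$ projects onto $\mathbb Z^2$.** By (7),
$$N\ge[G:H]=[\mathbb Z^2:\pi(H)]\,[Z:H\cap Z]\ge[\mathbb Z^2:\pi(H)]\,N .$$
So $\pi(H)=\mathbb Z^2$ and $[Z:H\cap Z]=N$, that is, $H\cap Z=\{(0,0,t):N\mid t\}$.

**Step 4: a commutator.** $H$ contains some $u=(1,0,x)$ and $v=(0,1,y)$. Now $uv=(1,1,x+y+1)$ and $vu=(1,1,x+y)$, so $uv=vu\cdot(0,0,1)$ and $(0,0,1)\in H$. By Step 3, $N\mid1$, so $N=1$. $\square$

With $n=2$, $N=3$, that is $A(a,b,c)=(2a,2b,4c)$ and the $16$ digits $(i,j,3k)$, $i,j\in\{0,1\}$, $k\in\{0,1,2,3\}$, Conjecture 1 fails.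

## 9. Contraction makes the virtual endomorphism expanding

We turn to Theorem B. Let $(G,X)$, $x_0$ and $\varphi$ be as in that theorem, and $G_0=\mathrm{Stab}(x_0)$. To apply Proposition 1 we need an expanding automorphism whose inverse restricts to $\varphi$; this section produces it.

**Step 1: an automorphism of the Malcev completion.** Self-replication shows that $G$ is transitive on $X$, so $[G:G_0]=|X|$, and (with $x=y=x_0$) that $\varphi:G_0\to G$ is onto. $G_0$ and $G$ have the same Hirsch length, so $\ker\varphi$ has Hirsch length $0$. It is finite, hence trivial, as $G$ is torsion-free. So $A=\varphi^{-1}:G\to G_0$ is an isomorphism. Let $L$ be the Malcev completion of $G$. Both $G$ and $G_0$ are lattices in $L$, so $A$ and $\varphi$ extend uniquely to endomorphisms of $L$, which are inverse to each other by uniqueness. Call the extension of $A$ $\alpha$, and write $\varphi=\alpha^{-1}$ on $L$ as well.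

We claim that *all eigenvalues of $d\alpha$ have modulus $>1$*.

**Step 2: $\varphi^m$ in terms of restrictions.** By self-replication choose $d_x\in G$ with $d_x(x_0)=x$ and $d_x|_{x_0}=e$. If $g(x)=y$, then $d_y^{-1}gd_x\in G_0$, and by (1)
$$\varphi(d_y^{-1}gd_x)=d_y^{-1}|_y\;g|_x\;d_x|_{x_0}=g|_x ,$$
because $d_y^{-1}|_y=(d_y|_{x_0})^{-1}=e$. So $\varphi(g)=\varphi(d_y)\,g|_x\,\varphi(d_x)^{-1}$ in $L$. Iterating along a word $v$ of length $m$ with $w=g(v)$,
$$\varphi^m(g)=p_w\;g|_v\;p_v^{-1},\qquad p_{x_m\dots x_1}=\varphi^m(d_{x_m})\cdots\varphi(d_{x_1}). \tag{9}$$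

**Step 3: word length shrinks under restriction.** Let $\Sigma=\Sigma^{-1}$ be a finite generating set of $G$ containing $e$ and $\mathcal N$, with word length $\ell$. The set $\Sigma^2$ is finite, so there is $m_0$ with $g|_v\in\mathcal N\subset\Sigma$ for all $g\in\Sigma^2$ and $|v|=m_0$. Any $g$ is a product of at most $(\ell(g)+1)/2$ elements of $\Sigma^2$, and by (1) $g|_v$ is a product of restrictions of these factors to words of length $m_0$. Hence $\ell(g|_v)\le(\ell(g)+1)/2$ for $|v|=m_0$. Iterating $k$ times, $\ell(g|_v)\le2^{-k}\ell(g)+1$ for $|v|=km_0$.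

**Step 4: $\varphi^m$ shrinks distances in $L$.** By Milnor–Schwarz there is $c\ge1$ with $\|g\|\le c\,\ell(g)$ and $\ell(g)\le c\|g\|+c$ on $G$. Choose $k$ with $c^22^{-k}\le\frac12$ and put $m=km_0$. Write $u\in L$ as $u=gb$ with $g\in G$ and $b$ in a fixed compact set, and pick any word $v$ of length $m$. With constants $C_i$ depending only on $m$ (the finitely many $p_v$, $|v|=m$, have bounded norm),
$$\|\varphi^m(u)\|\le\|\varphi^m(g)\|+C_1\le\|g|_v\|+C_2,$$
$$\|g|_v\|\le c\,\ell(g|_v)\le c2^{-k}\ell(g)+c\le c^22^{-k}(\|g\|+1)+c,$$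
so $\|\varphi^m(u)\|\le\frac12\|g\|+C_3\le\frac12\|u\|+C_4$. Iterating, $\|\varphi^{mj}(u)\|\le2^{-j}\|u\|+2C_4$. Hence for every $u$ the points $\varphi^{mj}(u)$ lie, for large $j$, in the fixed compact set $\{\|\cdot\|\le2C_4+1\}$.

**Step 5: from bounded to zero.** Let $M=(d\varphi)^m$. Since $\varphi^{mj}(\exp Y)=\exp(M^jY)$ and $\exp$ is a diffeomorphism, there is a compact set $K_0$ in the Lie algebra such that for every $Y$ and every $t>0$ we have $M^j(tY)\in K_0$ for large $j$. That is, $M^jY\in t^{-1}K_0$ for large $j$. As $t$ is arbitrary, $M^jY\to0$ for every $Y$. So $M$, and therefore $d\varphi$, has spectral radius $<1$. This proves the claim.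

## 10. Digits stretched along the center

Now $G$ is non-abelian of class $c\ge2$ (the letter $c$ is reused), with $L$ and $\alpha$ from Section 9. We imitate the digits $(i,j,Nk)$, with $Z(L)$ in the role of the third coordinate.

**Step 1: the center and the quotient.** Let $Z=Z(G)$. Then $Z=G\cap Z(L)$: for $z\in Z(G)$, conjugation by $z$ is the identity on $G$, hence on $L$ by uniqueness of extensions; the other inclusion is clear. So $Z$ is a lattice in $Z(L)\cong\mathbb R^r$, $r\ge1$. Let $\pi:L\to\bar L=L/Z(L)$, which is nontrivial as $G$ is non-abelian. Then $Q=\pi(G)$ is a lattice in $\bar L$, and $\pi|_G$ has kernel $Z$. The automorphism $\alpha$ preserves $Z(L)$ and induces automorphisms of $Z(L)$ and of $\bar L$ (the latter denoted $\bar\alpha$). Both are expanding, since their eigenvalues are among those of $d\alpha$. Also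
$$A(Z)=\alpha(G)\cap\alpha(Z(L))=A(G)\cap Z(L)=A(G)\cap Z. \tag{10}$$

**Step 2: the digit set $D_N$.** Choose a finite $E\subset G$ with $e\in E$, mapped by $\pi$ bijectively onto a set of left coset representatives of $\bar\alpha(Q)$ in $Q$. Choose $F\subset Z$ with $e\in F$, representing $Z/A(Z)$. For $N\ge1$ coprime to $[Z:A(Z)]$ let
$$D_N=\{u f^N:u\in E,\ f\in F\}.$$
We check that $G=\bigsqcup_{d\in D_N}dA(G)$. As $N$ is coprime to the order of $Z/A(Z)$, raising to the $N$-th power permutes this finite abelian group.

*Existence.* For $g\in G$ write $\pi(g)=\pi(u)\bar\alpha(\pi(g'))$ with $u\in E$, $g'\in G$. Then $g=uA(g')z$ with $z\in G\cap Z(L)=Z$. Write $z=f^NA(z')$ with $f\in F$, $z'\in Z$. As $f^N$ is central, $g=uf^NA(g'z')$.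

*Uniqueness.* If $uf^NA(g_1)=u'f'^NA(g_2)$, then projecting to $Q$ gives $u=u'$. Then $f^Nf'^{-N}\in A(G)\cap Z=A(Z)$ by (10), so $f=f'$.

Thus $D_N$ is a digit set with $|D_N|=[G:A(G)]=|X|$. By Proposition 1 it defines a contracting self-replicating action on words over $X'=D_N$, in which the letter $e$ has stabilizer $A(G)=G_0$ and restriction map $\varphi$. It identifies $\mathcal X_G$ with $L$ and the tile with a compact set $T_N$. It remains to show that no subgroup tiles when $N$ is large.

**Step 3: $T_N$ is a stretched quasi-product.** Write $Z(L)$ additively as $\mathbb R^r$, with Euclidean norm $|\cdot|$. For digits $u_mf_m^N$ the factors $\varphi^m(f_m)^N$ are central and can be collected, so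
$$T_N=\{k\cdot Ns:k\in W,\ s\in S\},\quad W=\{P(\dots u_2u_1):u_i\in E\},\quad S=\Big\{\sum_m\varphi^m(f_m):f_m\in F\Big\}.$$
The sets $W\subset L$ and $S\subset\mathbb R^r$ are compact and *do not depend on $N$*. Here $S$ is the tile of $(Z(L),Z,\alpha|_{Z(L)},F)$, and $\pi(W)$ is the tile of $(\bar L,Q,\bar\alpha,\pi(E))$. By Proposition 1, part 2, both have nonempty interior. Let $B(s_0,\rho)\subset S$ be an open ball and let $U$ be the interior of $\pi(W)$.

**Step 4: coordinates and measure.** Choose a continuous section $\sigma:\bar L\to L$ of $\pi$; for instance, use a linear complement of the center of the Lie algebra and $\exp$. Identify $L$ with $\bar L\times\mathbb R^r$ via $(y,t)\mapsto\sigma(y)t$. Then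
$$(y,t)(y_0,t_0)=(yy_0,\ t+t_0+\kappa(y,y_0))$$
with $\kappa$ continuous. By Fubini, the product of Haar measures on $\bar L$ and $\mathbb R^r$ is right-invariant, so it is a Haar measure $\mu$ on $L$.

To apply Lemma 2 we need a fundamental domain. The lattice $Z\subset\mathbb R^r$ has a half-open parallelepiped $\Omega_Z$. For $Q$, choose an open $V\ni e$ in $\bar L$ with $V^{-1}V\cap Q=\{e\}$ and cover $\bar L$ by countably many translates $V_i=y_iV$. Each $V_i$ meets every orbit $yQ$ in at most one point, since $y_iv=y_iv'q$ gives $q\in V^{-1}V$. So $\Omega_Q=\bigcup_i\big(V_i\setminus\bigcup_{j<i}V_jQ\big)$ is a Borel set meeting each orbit exactly once: only the first $V_i$ that meets the orbit contributes. Its Haar measure $\bar\mu(\Omega_Q)$ is positive, as countably many translates cover $\bar L$. It is finite: if $\bar L=\bar BQ$ with $\bar B$ compact, then $\bar\mu(\Omega_Q)\le\sum_q\bar\mu(\Omega_Q\cap\bar Bq)=\sum_q\bar\mu(\Omega_Qq^{-1}\cap\bar B)=\bar\mu(\bar B)$.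

Normalize the two Haar measures so that $\Omega_Q$ and $\Omega_Z$ have measure $1$. Then $\Omega_Q\times\Omega_Z$ is a fundamental domain of measure $1$ for $G$. To see this, note that $G$ consists of the $(q,t)$ with $q\in Q$ and $t\in\tau_q+Z$, for certain $\tau_q\in\mathbb R^r$. Given $(y',t')$, there is exactly one $q\in Q$ with $y=y'q^{-1}\in\Omega_Q$, and then exactly one $z\in Z$ with $t'-\tau_q-z-\kappa(y,q)\in\Omega_Z$.

**Step 5: bounds from inside and outside.** For $k\in W$ write $k=\sigma(\pi(k))\tau(k)$. The function $\tau$ is continuous on the compact set $W$, so $|\tau(k)|\le R_0$ for some $R_0$. The fiber of $T_N$ over $y\in\pi(W)$ contains $\tau(k)+NB(s_0,\rho)$ for some $k$, hence contains $B(Ns_0,r_N)$, where $r_N=N\rho-R_0$, provided $r_N>0$. All fibers lie in a ball of radius $R_0+N\max_{s\in S}|s|$. So, with $C$ independent of $N$,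
$$U\times B(Ns_0,r_N)\subset T_N\ \ (\text{if } r_N>0),\qquad\mu(T_N)\le CN^r. \tag{11}$$

## 11. A fixed central commutator defeats every subgroup: proof of Theorem B

In Section 8 the numbers matched exactly and forced $\pi(H)$ to be everything. Here (11) gives the volume and the width only up to constants. So $\pi(H)$ may be a proper subgroup of $Q$, but of index bounded independently of $N$; that is enough.

Suppose $\{T_Nh\}_{h\in H}$ is a tiling for a subgroup $H<G$, and that $N\ge2R_0/\rho$. Then $r_N\ge N\rho/2>0$. Let $\Lambda=H\cap Z$.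

**Step 1: volume.** By Lemma 2 and (11), $[G:H]\le CN^r$. In particular $\Lambda$ has finite index in $Z$, so it is a lattice in $\mathbb R^r$.

**Step 2: nonzero vectors of $\Lambda$ are long.** Let $0\neq z\in\Lambda$ with $|z|<2r_N$. Right translation by $z$ is $(y,t)\mapsto(y,t+z)$. So by (11) the interiors of $T_N$ and $T_Nz$ contain $U\times B(Ns_0,r_N)$ and $U\times B(Ns_0+z,r_N)$, which intersect. This contradicts the tiling property. Hence $|z|\ge2r_N$ for all $0\ne z\in\Lambda$. The open balls $B(\lambda,r_N)$, $\lambda\in\Lambda$, are therefore disjoint. In the measure on $\mathbb R^r$ for which $Z$ has covolume $1$, with $\omega$ the measure of the unit ball,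
$$[Z:\Lambda]=\mathrm{covol}(\Lambda)\ge\omega r_N^r\ge\omega(N\rho/2)^r .$$

**Step 3: $\pi(H)$ has bounded index.** By (7), $[G:H]=[Q:\pi(H)]\,[Z:\Lambda]$, so
$$[Q:\pi(H)]\le C_*:=\frac{C\,2^r}{\omega\rho^r},$$
which is independent of $N$.

**Step 4: commutators are multiplicative at the last level.** We need a nontrivial central element that lies in *every* such $H$. Write $[x_1,\dots,x_j]=[[x_1,\dots,x_{j-1}],x_j]$. The identities
$$[xy,z]=y^{-1}[x,z]y\,[y,z],\qquad[x,yz]=[x,z]\;z^{-1}[x,y]z$$
show that for $x,x'\in\gamma_j(G)$ and $y,y'\in G$, modulo $\gamma_{j+2}(G)$,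
$$[xx',y]\equiv[x,y][x',y],\qquad[x,yy']\equiv[x,y][x,y'],$$
and that $[x,y]$ modulo $\gamma_{j+2}(G)$ depends only on $x$ modulo $\gamma_{j+1}(G)$. By induction on $j$, $[x_1,\dots,x_j]$ modulo $\gamma_{j+1}(G)$ is multiplicative in each entry, and such commutators generate $\gamma_j(G)$ modulo $\gamma_{j+1}(G)$. For $j=c$ we have $\gamma_{c+1}(G)=1$. So $[x_1,\dots,x_c]$ is multiplicative in each entry, and, since $\gamma_c(G)\ne1$, there are fixed $g_1,\dots,g_c\in G$ with $[g_1,\dots,g_c]\neq e$. Moreover, as $c\ge2$, the $c$-fold commutator does not change when its entries are multiplied by central elements, because $[xz,y]=[x,y]=[x,yz]$ for central $z$.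

**Step 5: a fixed element of $\Lambda$.** Put $k=\max(1,\lfloor C_*\rfloor)$ and $m=k!$. For $q\in Q$, two of the $k+1$ cosets $q^i\pi(H)$, $0\le i\le k$, coincide, so $q^j\in\pi(H)$ for some $1\le j\le k$, and hence $q^m\in\pi(H)$. Apply this to $q=\pi(g_i)$: there are $h_i\in H$ with $\pi(h_i)=\pi(g_i^m)$, that is, $h_i=g_i^mz_i$ with $z_i\in Z$. By Step 4,
$$[h_1,\dots,h_c]=[g_1^m,\dots,g_c^m]=[g_1,\dots,g_c]^{m^c}=:z_* .$$
The left side lies in $H$, and $z_*\in\gamma_c(G)\subset Z$, so $z_*\in\Lambda$. As $G$ is torsion-free, $z_*\ne e$. And $z_*$ was built from $g_1,\dots,g_c$ and $C_*$ alone, so it does not depend on $N$ or on $H$.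

**Step 6: contradiction.** By Step 2, $|z_*|\ge2r_N=2(N\rho-R_0)$. This is impossible once $2(N\rho-R_0)>|z_*|$. So for every sufficiently large $N$ coprime to $[Z:A(Z)]$, and there are infinitely many, no subgroup $H<G$ gives a tiling for the action defined by $D_N$. With Step 2 of Section 10, this proves Theorem B. $\square$
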